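# Torsion-free modules inside free modules, and the minimum condition on the quotient ring

## 1. Commutative rings, where annihilators of finite sets decide everything

Over $\mathbb Z$ every finitely generated torsion-free module is free. Weaken the conclusion: ask only that every finitely generated torsion-free module over a ring $R$ sits *inside* a free module. What does this force on the ring of fractions of $R$? We shall see that it forces a finiteness condition, the descending chain condition. For commutative rings the proof takes a few lines, and we begin with it.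

All rings have an identity $1\neq 0$, and modules are right modules unless we say otherwise. "Ideal" means two-sided ideal, and f.g. means finitely generated.

**Definition (regular, torsion).** An element $d$ of a ring $R$ is *regular* if it is neither a left nor a right zero-divisor. An element $m$ of a right $R$-module $M$ is *torsion* if $md=0$ for some regular $d\in R$. The module $M$ is *torsion-free* if its only torsion element is $0$.

**Definition (quotient rings).** A ring $S\supseteq R$ is a *right quotient ring* of $R$ if every regular element of $R$ is invertible in $S$ and every element of $S$ has the form $rd^{-1}$ with $r,d\in R$, $d$ regular. Left quotient rings are defined symmetrically, with elements $d^{-1}r$. A *two-sided* quotient ring is one that is both.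

**Definition (TF).** The ring $R$ satisfies (TF) if every f.g. torsion-free right $R$-module is isomorphic to a submodule of a free right $R$-module.

**Example.** Let $R=\mathbb Z[x]/(x^2)$. If $a\ne0$ and $(a+bx)(c+ex)=ac+(ae+bc)x=0$, then $c=0$ and then $e=0$, so $a+bx$ is regular. If $a=0$, then $a+bx$ is killed by $x$. In $S=\mathbb Q[x]/(x^2)$ we have $(a+bx)^{-1}=a^{-2}(a-bx)$ for $a\neq 0$, and every element of $S$ is an element of $R$ divided by an integer. So $S$ is the two-sided quotient ring of $R$. Its ideals are $0$, $xS$, $S$. It satisfies the descending chain condition, but it is not semisimple, because $xSx=0$.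

The problem comes from the paper "Torsion-Free And Divisible Modules Over Non-Integral-Domains":

*Let $R$ have a right quotient ring $S$, and suppose $R$ satisfies (TF). Must $S$ satisfy the minimum condition, that is, the descending chain condition on right ideals?*

A known result that accompanies the problem, Theorem 5.2, says: if $S$ is the *two-sided* quotient ring of $R$, then $R$ satisfies (TF) if and only if every f.g. right $S$-module is isomorphic to a submodule of a free $S$-module. In particular (TF) holds when the two-sided quotient ring is semisimple Artinian. For the example above, f.g. $S$-modules are f.g. $\mathbb Q[x]$-modules killed by $x^2$, hence direct sums of copies of $\mathbb Q[x]/(x)\cong xS$ and of $S$. So they embed in free modules, and $R=\mathbb Z[x]/(x^2)$ satisfies (TF). Semisimplicity of $S$ is therefore not necessary; the problem asks whether the minimum condition is.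

The first move replaces $R$ by $S$. It needs neither commutativity nor two-sidedness.

**Lemma 1.** Let $R$ have a right quotient ring $S$. If $R$ satisfies (TF), then every f.g. right $S$-module embeds in a free $S$-module.

*Proof.* *Common denominators.* For $s_1,\dots,s_k\in S$ there is a regular $d\in R$ with all $s_id\in R$. Use induction on $k$: let $d_1$ be regular with $s_id_1\in R$ for $i<k$ (take $d_1=1$ if $k=1$). Write $s_kd_1=re^{-1}$ and put $d=d_1e$. Then $s_kd=r\in R$, and $s_id=(s_id_1)e\in R$ for $i<k$. Moreover $d$ is a unit of $S$ lying in $R$, hence regular in $R$.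

*The embedding.* Let $M=\sum m_iS$ be a f.g. $S$-module, a finite sum, and put $N=\sum m_iR$. If $nd=0$ with $n\in N$ and $d\in R$ regular, then $n=0$, because $d$ is a unit of $S$ and $N$ lies in an $S$-module. So $N$ is f.g. and torsion-free, and there is an $R$-monomorphism $\varphi:N\to R^n\subseteq S^n$; finite rank suffices because $N$ is f.g. Given $s_i\in S$, choose a regular $d$ with $r_i:=s_id\in R$ for all $i$. Since $d$ is a unit of $S$ and $\varphi$ is an injective $R$-map,
$$\sum m_is_i=0\iff\sum m_ir_i=0\iff\sum\varphi(m_i)r_i=0\iff\sum\varphi(m_i)s_i=0 .$$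
Read from left to right, this says that $\sum m_is_i\mapsto\sum\varphi(m_i)s_i$ is well defined; read from right to left, that it is injective. It is $S$-linear, so $M$ embeds in $S^n$. ∎

For a subset $F$ of a ring $S$ write
$$r(F)=\{x\in S:Fx=0\},\qquad l(F)=\{x\in S:xF=0\}.$$
Here $r(F)$ is a right ideal and $l(F)$ a left ideal. If $S$ is commutative, then $r(F)=l(F)$ is an ideal.

What does the embedding say for a *cyclic* module $S/Y$? Being cyclic, it embeds in some $S^n$ with $n\ge1$. Suppose $1+Y\mapsto(f_1,\dots,f_n)$. Then $s+Y\mapsto(f_1s,\dots,f_ns)$, and injectivity says that $s\in Y$ exactly when $f_1s=\dots=f_ns=0$. So: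

**(1)** *If every cyclic right $S$-module embeds in a free module, then every right ideal $Y$ of $S$ has the form $Y=r(F)$ with $F\subseteq S$ finite and nonempty.*

**Proposition 2.** Let $S$ be a commutative ring whose cyclic modules all embed in free modules. Then $S$ satisfies the ascending and the descending chain conditions on ideals.

*Proof.* The identity $r(r(r(F)))=r(F)$ holds for every subset $F$ of a commutative ring. By (1) every ideal is of the form $r(F)$, so $r(r(Y))=Y$ for every ideal $Y$. Let $Z$ be any ideal. By (1), $r(Z)=r(F)$ with $F$ finite, and $r(F)=r(FS)$. Hence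
$$Z=r(r(Z))=r(r(FS))=FS ,$$
where the last equality is the double annihilator identity for the ideal $FS$. So every ideal is f.g. and $S$ is Noetherian. Since $Y\mapsto r(Y)$ is an inclusion-reversing bijection of the set of ideals, descending chains stabilize as well. ∎

If $R$ is commutative, then so is $S$, and Lemma 1 with Proposition 2 answers the question: yes. Two commutative rings show how restrictive (1) is. In $k[x,y]/(x,y)^2$, with $k$ a field and $\mathfrak m=(x,y)$, a set $F$ containing a unit has $r(F)=0$, while a set $F\subseteq\mathfrak m$ has $r(F)=\mathfrak m$ or, if $F\subseteq\{0\}$, the whole ring. So $(x)$ is not an annihilator: a finite-dimensional ring can violate (1). In $k^{\mathbb N}$, if $r(F)$ contains the ideal $k^{(\mathbb N)}$ of finitely supported sequences, then $F\subseteq\{0\}$ and $r(F)$ is everything. So $k^{(\mathbb N)}$ is not an annihilator.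

What changes when $S$ is not commutative?

## 2. The left double annihilator fails

Let every cyclic right $S$-module embed in a free module. By (1) every right ideal satisfies $rl(Y)=Y$, since $r(l(r(F)))=r(F)$. Let $K_1\supseteq K_2\supseteq\cdots$ be right ideals, put $K=\bigcap K_n$, and imitate Proposition 2. The left ideals $l(K_n)$ increase. Let $L=\bigcup_n l(K_n)$. Then $r(L)=\bigcap rl(K_n)=\bigcap K_n=K$, and by (1) $K=r(F)$ with $F$ finite. *If* we knew $F\subseteq L$, then $F\subseteq l(K_n)$ for some $n$, so $K_n=rl(K_n)\subseteq r(F)=K$, and the chain would stop.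

But we know only $F\subseteq l(K)=lr(L)$. In the commutative case $lr(L)=L$, because *every* ideal is an annihilator. Here $L$ is a *left* ideal, and the hypothesis, which concerns right modules, gives no formula $lr(L)=L$. That is the exact point where the argument stops, and the formula really can be false.

**Example (the ring $K\oplus xK$).** Let $K=k(t_1,t_2,\dots)$ with $k$ a field, and let $\sigma$ be the $k$-endomorphism $t_i\mapsto t_{i+1}$. Since $t_1$ is transcendental over $\sigma(K)=k(t_2,t_3,\dots)$, we have $[K:\sigma(K)]=\infty$. Let $S=K\oplus xK$ with $x^2=0$ and $ax=x\sigma(a)$ for $a\in K$. Thus $xK$ is a $K$-$K$-bimodule with $a\cdot xb=x\sigma(a)b$, and its square is $0$. Elements outside $xK$ are units, and $xK$ is one-dimensional as a right $K$-space, so the right ideals are exactly $0,\ xK,\ S$. The map $s\mapsto xs$ has kernel $xK$ and image $xS=xK$, so $S/xK\cong xS$. Hence *every cyclic right module embeds in $S$*. On the other side, the left ideals inside $xK$ are the left $K$-subspaces, and they correspond to the $\sigma(K)$-subspaces of the infinite-dimensional space $K$. If $L\ne0$ is any of them, then $r(L)=xK$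 and $lr(L)=xK$. So $lr(L)=L$ fails badly, and $S$ is neither left Artinian nor left Noetherian.

So the left ideals can be wild even when the right ideals are not, and any proof must use the finite sets $F$ in another way. Here is what we shall prove.

**Theorem A.** If every cyclic right module over a ring $S$ embeds in a free right module, then $S$ is right Artinian.

**Theorem B.** Every f.g. right $S$-module embeds in a free module if and only if $S$ is quasi-Frobenius (QF).

**Theorem C.** Let $R$ have a right quotient ring $S$. Then $R$ satisfies (TF) if and only if $S$ is QF and $S$ is a two-sided quotient ring of $R$.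

Lemma 1 and Theorem A answer the question: *if $R$ satisfies (TF), then $S$ satisfies the descending chain condition on right ideals.* Theorems B and C add that $S$ is then QF, hence Artinian on both sides, and automatically a two-sided quotient ring of $R$. The ring $K\oplus xK$ shows that in Theorem A "right Artinian" cannot be strengthened to "left Artinian" or to "QF".

Sections 3–8 prove Theorem A. Throughout them, **every cyclic right $S$-module embeds in a free module**, so (1) is available.

The new use of a finite set $F$ is this. Let $X$ be a right ideal with $X\cap r(F)=0$. Then $F$ as a whole moves every nonzero element of $X$, and because $F$ is finite, a *single* $f\in F$ is injective on some nonzero piece $X'\subseteq X$. It carries $X'$ isomorphically onto another right ideal $fX'$. So finite sets see right ideals only up to isomorphism and up to passing to smaller pieces. We build an object that records exactly this, a Boolean algebra, and then bound its size.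

**(2)** *Every nonzero cyclic module $C$ has a nonzero cyclic submodule isomorphic to a right ideal of $S$.*

*Proof.* Let $C\subseteq S^n$ and use induction on $n$; the case $n=1$ is clear. If $C$ meets the kernel $S^{n-1}$ of the last projection nontrivially, apply induction to a nonzero cyclic submodule of $C\cap S^{n-1}$. Otherwise the last projection embeds $C$ in $S$. ∎

**(3)** *If $X$ is a nonzero cyclic right ideal, $F$ is finite and $X\cap r(F)=0$, then some $f\in F$ is injective (as left multiplication) on some nonzero cyclic $X'\subseteq X$.*

*Proof.* Let $F=\{f_1,\dots,f_m\}$. Here $m\ge1$, since $r(\emptyset)=S$. Put $X_0=X$. At stage $k$, if $X_{k-1}\cap r(f_k)=0$, stop with $X'=X_{k-1}$ and $f=f_k$. Otherwise let $X_k$ be a nonzero cyclic submodule of $X_{k-1}\cap r(f_k)$. If we never stopped, $X_m$ would be a nonzero submodule of $X\cap r(F)$, a contradiction. ∎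

## 3. The Boolean algebra of cyclic modules up to shrinking

**Step 1: the algebra.** *This step defines the object whose finiteness we shall prove.* Let $\mathcal P$ be the set of isomorphism classes of nonzero cyclic right modules, preordered by $X'\le X$ iff $X'$ embeds in $X$. A *down-set* is a subset $D\subseteq\mathcal P$ such that $X'\le X\in D$ implies $X'\in D$. The down-sets are the open sets of a topology on $\mathcal P$.

Recall the textbook fact: the regular open sets of a topological space (those equal to the interior of their closure), ordered by inclusion, form a complete Boolean algebra. Finite meets are intersections, the join of a family is the interior of the closure of its union, and $\neg\mathcal K$ is the interior of the complement of $\mathcal K$. Let $\mathfrak B$ be this algebra for $\mathcal P$. Its $0$ is $\emptyset$ and its $1$ is $\mathcal P\ne\emptyset$. Write $\mathrm{ro}(D)$ for the interior of the closure of a down-set $D$.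

**Lemma 3.** Let $D,D'$ be down-sets and $\mathcal K\in\mathfrak B$.

1. $\mathrm{ro}(D)=\{X:\ \forall X'\le X\ \exists X''\le X'\text{ with }X''\in D\}\supseteq D$.
2. $\neg\mathcal K=\{X:\text{no }X'\le X\text{ lies in }\mathcal K\}$, and $\mathrm{ro}(\mathcal K)=\mathcal K$.
3. If $D\cap D'=\emptyset$, then $\mathrm{ro}(D)\cap\mathrm{ro}(D')=\emptyset$.

*Proof.* The smallest neighborhood of $X$ is $\{X':X'\le X\}$. So $X$ is in the closure of $D$ iff some $X'\le X$ lies in $D$, and $X$ is in the interior of a set $A$ iff all $X'\le X$ lie in $A$. Combining these gives parts 1 and 2; $\mathrm{ro}(\mathcal K)=\mathcal K$ is the definition of regular open, and $D\subseteq\mathrm{ro}(D)$ holds because $D$ is a down-set. For part 3, let $X$ lie in the intersection. There is $X''\le X$ in $D$. As $\mathrm{ro}(D')$ is a down-set, $X''\in\mathrm{ro}(D')$, so there is $X'''\le X''$ in $D'$. Then $X'''\in D\cap D'$, a contradiction. ∎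

In words: $X\in\mathrm{ro}(D)$ means that every nonzero cyclic submodule of $X$ contains a nonzero cyclic submodule whose class is in $D$.

**Example.** For $S=k\times k$ the nonzero cyclic modules are $U_1=k\times0$, $U_2=0\times k$ and $S$, with $U_1,U_2\le S$. The down-set $\{U_1,U_2\}$ is not regular, since $\mathrm{ro}(\{U_1,U_2\})=\mathcal P$. So $\mathfrak B=\{\emptyset,\{U_1\},\{U_2\},\mathcal P\}$. For $K\oplus xK$ the only classes are $U=xS$ and $S$, with $U\le S$, and $\mathfrak B=\{\emptyset,\mathcal P\}$. For $S=\mathbb Z$, which violates our hypothesis, $\mathfrak B$ is infinite: the elements $\mathrm{ro}(\{\mathbb Z/p\mathbb Z\})$, $p$ prime, are nonzero and pairwise disjoint.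

**Step 2: a finite set for each element of $\mathfrak B$.** *Here the hypothesis enters: each $\mathcal K\in\mathfrak B$ gets a right ideal, hence by (1) a finite set.* For $\mathcal K\in\mathfrak B$ let $Y_{\mathcal K}$ be a right ideal maximal with the property that all its nonzero cyclic submodules lie in $\mathcal K$. Zorn's lemma applies: the zero ideal has the property, and a cyclic submodule of the union of a chain lies in one member.

**(4)** *Every nonzero cyclic right ideal $C\in\mathcal K$ meets $Y_{\mathcal K}$ nontrivially. Every nonzero cyclic right ideal $X\in\neg\mathcal K$ satisfies $X\cap Y_{\mathcal K}=0$.*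

*Proof.* Suppose $C\cap Y_{\mathcal K}=0$. We show that $Y_{\mathcal K}\oplus C$ has the defining property, which contradicts maximality. Let $X\subseteq Y_{\mathcal K}\oplus C$ be nonzero cyclic and let $0\ne X'\subseteq X$ be cyclic. If $X'\cap Y_{\mathcal K}\neq0$, this intersection contains a nonzero cyclic module, which is in $\mathcal K$. If $X'\cap Y_{\mathcal K}=0$, then $X'$ embeds in $C$ by projection, so $X'\in\mathcal K$. In both cases $X'$ contains a member of $\mathcal K$. So $X\in\mathrm{ro}(\mathcal K)=\mathcal K$. For the second claim, a nonzero cyclic submodule of $X\cap Y_{\mathcal K}$ would lie in $\mathcal K$, which $X\in\neg\mathcal K$ excludes. ∎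

By (1) fix for each $\mathcal K\in\mathfrak B$ a finite set $F_{\mathcal K}$ with $r(F_{\mathcal K})=Y_{\mathcal K}$. Put
$$\mathfrak a_{\mathcal K}=\{a\in S:\ X\cap r(a)\ne0\text{ for every nonzero cyclic right ideal }X\in\mathcal K\}.$$
These are the elements that are nowhere injective on $\mathcal K$.

**(5)** *$\mathfrak a_{\mathcal K}$ is an ideal, $F_{\mathcal K}\subseteq\mathfrak a_{\mathcal K}$, and $\mathcal K\subseteq\mathcal K'$ implies $\mathfrak a_{\mathcal K'}\subseteq\mathfrak a_{\mathcal K}$.*

*Proof.* Let $X\in\mathcal K$ be a nonzero cyclic right ideal.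

* *Sums.* Clearly $0\in\mathfrak a_{\mathcal K}$. For $a,b\in\mathfrak a_{\mathcal K}$ take a nonzero cyclic $X'\subseteq X\cap r(a)$. Then $X'\in\mathcal K$, so $X'\cap r(b)\ne0$, and $a\pm b$ kills this intersection.
* *Left multiples $ca$.* We have $r(ca)\supseteq r(a)$.
* *Right multiples $ac$.* If $X\cap r(c)\ne0$, then $ac$ kills this intersection. Otherwise $cX\cong X$ is again a cyclic right ideal in $\mathcal K$, so $cX\cap r(a)\neq0$: there is $y\in X$ with $cy\ne0$ and $acy=0$. Then $0\neq y\in X\cap r(ac)$.
* *$F_{\mathcal K}\subseteq\mathfrak a_{\mathcal K}$.* For $f\in F_{\mathcal K}$ we have $X\cap r(f)\supseteq X\cap Y_{\mathcal K}\ne0$ by (4).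

The last claim holds because $\mathfrak a_{\mathcal K}$ is defined by fewer conditions when $\mathcal K$ is smaller. ∎

The third bullet is where isomorphism classes pay off: $\mathfrak a_{\mathcal K}$ is two-sided because $\mathcal K$ does not distinguish $X$ from $cX$.

## 4. A prime ideal for every ultrafilter

Recall that an ideal $p\ne S$ is *prime* if $AA'\subseteq p$ for ideals $A,A'$ implies $A\subseteq p$ or $A'\subseteq p$; equivalently, $aSb\subseteq p$ implies $a\in p$ or $b\in p$. An *ultrafilter* of $\mathfrak B$ is a set $\mathcal U\subseteq\mathfrak B$ that is closed upwards and under finite meets, omits $0$, and contains exactly one of $\mathcal K,\neg\mathcal K$ for each $\mathcal K$. By Zorn, every family that is closed under finite meets and omits $0$ extends to an ultrafilter. Two different ultrafilters never contain one another.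

**Lemma 4.** Let $I_0$ be an ideal and let $\mathcal G$ be a family of finite subsets of $S$ with $\{1\}\in\mathcal G$, closed under $(G,G')\mapsto GG'=\{gg':g\in G,g'\in G'\}$. If no $G\in\mathcal G$ is contained in $I_0$, there is a prime ideal $p\supseteq I_0$ containing no $G\in\mathcal G$.

*Proof.* Consider the ideals that contain $I_0$ and contain no $G\in\mathcal G$. There is one, $I_0$. A union of a chain of them is another: a finite $G$ inside the union would lie inside one member. So Zorn gives a maximal one, $p$, and $p\neq S$ because $\{1\}\not\subseteq p$. If $A,A'$ are ideals not contained in $p$, then by maximality $A+p\supseteq G$ and $A'+p\supseteq G'$ with $G,G'\in\mathcal G$. So $GG'\subseteq(A+p)(A'+p)\subseteq AA'+p$. As $GG'\in\mathcal G$ is not contained in $p$, we get $AA'\not\subseteq p$. ∎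

When all $G$ are singletons and $S$ is commutative, this is the usual prime avoiding a multiplicative set.

**Step 3: primes from ultrafilters.** *We turn each ultrafilter into a prime that remembers which $\mathcal K$ belong to it.* Let $\mathcal U$ be an ultrafilter of $\mathfrak B$. By (5), $\mathfrak a_{\mathcal K}$ and $\mathfrak a_{\mathcal K'}$ both lie in $\mathfrak a_{\mathcal K\cap\mathcal K'}$. So $\mathfrak a_{\mathcal U}=\bigcup_{\mathcal K\in\mathcal U}\mathfrak a_{\mathcal K}$ is a directed union of ideals, hence an ideal. Let $\mathcal G_{\mathcal U}$ be the family of all product sets $F_{\mathcal K_1}\cdots F_{\mathcal K_n}$ with $n\ge0$ and all $\mathcal K_j\notin\mathcal U$; for $n=0$ this is $\{1\}$. It is closed under products.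

**(6)** *No $G\in\mathcal G_{\mathcal U}$ is contained in $\mathfrak a_{\mathcal U}$.*

*Proof.* Suppose $G=F_{\mathcal K_1}\cdots F_{\mathcal K_n}\subseteq\mathfrak a_{\mathcal U}$. Since $G$ is finite and the union is directed, $G\subseteq\mathfrak a_{\mathcal L}$ for some $\mathcal L\in\mathcal U$. Since $\mathcal K_j\notin\mathcal U$, we have $\neg\mathcal K_j\in\mathcal U$. Replacing $\mathcal L$ by its meet with all $\neg\mathcal K_j$ only enlarges $\mathfrak a_{\mathcal L}$, so we may assume $\mathcal L\subseteq\neg\mathcal K_j$ for all $j$. As $\mathcal L\ne\emptyset$ is a down-set, (2) gives a nonzero cyclic right ideal $X\in\mathcal L$. By (4), every nonzero cyclic right ideal $X_0\in\mathcal L$ satisfies $X_0\cap r(F_{\mathcal K_j})=X_0\cap Y_{\mathcal K_j}=0$ for all $j$.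

So (3) applies to $X$ and $F_{\mathcal K_n}$: some $f_n\in F_{\mathcal K_n}$ is injective on a nonzero cyclic $X'\subseteq X$. Then $f_nX'\cong X'$ is again a cyclic right ideal in $\mathcal L$. Apply (3) to $f_nX'$ and $F_{\mathcal K_{n-1}}$: some $f_{n-1}$ is injective on a nonzero cyclic submodule of $f_nX'$. This submodule is $f_nX''$ with $X''\subseteq X'$ nonzero cyclic, and $f_{n-1}f_n$ is injective on $X''$. Continuing down to $\mathcal K_1$ we obtain $g=f_1\cdots f_n\in G$ injective on a nonzero cyclic $X_*\subseteq X$. (For $n=0$ take $g=1$ and $X_*=X$.) But $g\in\mathfrak a_{\mathcal L}$ and $X_*\in\mathcal L$ force $X_*\cap r(g)\ne0$, a contradiction. ∎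

By (6) and Lemma 4 choose for every ultrafilter $\mathcal U$ a prime $p_{\mathcal U}\supseteq\mathfrak a_{\mathcal U}$ that contains no member of $\mathcal G_{\mathcal U}$.

**(7)** *$\mathfrak a_{\mathcal K}\subseteq p_{\mathcal U}$ if $\mathcal K\in\mathcal U$, and $\mathfrak a_{\mathcal K}\not\subseteq p_{\mathcal U}$ if $\mathcal K\notin\mathcal U$. Hence $p_{\mathcal U},p_{\mathcal V}$ are incomparable for $\mathcal U\ne\mathcal V$.*

*Proof.* The first claim holds by construction. If $\mathcal K\notin\mathcal U$, then $F_{\mathcal K}\in\mathcal G_{\mathcal U}$ is not contained in $p_{\mathcal U}$, while $F_{\mathcal K}\subseteq\mathfrak a_{\mathcal K}$. If $\mathcal U\ne\mathcal V$, take $\mathcal K\in\mathcal U\setminus\mathcal V$. Then $\mathfrak a_{\mathcal K}$ lies in $p_{\mathcal U}$ and not in $p_{\mathcal V}$, so $p_{\mathcal U}\not\subseteq p_{\mathcal V}$. Also $\neg\mathcal K\in\mathcal V\setminus\mathcal U$ gives $p_{\mathcal V}\not\subseteq p_{\mathcal U}$. ∎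

**Step 4: back from primes to $\mathfrak B$.** *Each prime yields a cyclic module with rigid annihilators, hence an element of $\mathfrak B$; different primes give disjoint elements.*

**(8)** *For $p$ prime, every nonzero submodule $I/p$ of the right module $S/p$ has annihilator exactly $p$. Hence for $\mathcal U\ne\mathcal V$ no nonzero cyclic module embeds in both $S/p_{\mathcal U}$ and $S/p_{\mathcal V}$, so the elements*
$$\mathfrak c_{\mathcal U}=\mathrm{ro}(\{X:X\le S/p_{\mathcal U}\})$$
*of $\mathfrak B$ are nonzero and pairwise disjoint, and $S/p_{\mathcal U}\in\mathfrak c_{\mathcal U}$.*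

*Proof.* Here $I\supsetneq p$ is a right ideal. Clearly $Ip\subseteq p$. If $Is\subseteq p$, then $(SI)(SsS)=SIsS\subseteq p$ because $IS=I$. The ideal $SI\supseteq I$ is not contained in $p$, so $SsS\subseteq p$ and $s\in p$. A nonzero cyclic module embedding in both modules would have annihilator $p_{\mathcal U}=p_{\mathcal V}$, contrary to (7). So the two down-sets are disjoint, and part 3 of Lemma 3 applies. Part 1 gives $S/p_{\mathcal U}\in\mathfrak c_{\mathcal U}$. ∎

**Example.** In $S=k\times k$ let $\mathcal U=\{\{U_1\},\mathcal P\}$. For $\mathcal K=\{U_1\}$ we have $Y_{\mathcal K}=k\times0$, we may take $F_{\mathcal K}=\{(0,1)\}$, and $\mathfrak a_{\mathcal K}=0\times k$. Since $\mathfrak a_{\mathcal P}=0$, we get $\mathfrak a_{\mathcal U}=0\times k$, so $p_{\mathcal U}=0\times k$, $S/p_{\mathcal U}\cong U_1$ and $\mathfrak c_{\mathcal U}=\{U_1\}$.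

## 5. As many disjoint elements as ultrafilters: the algebra is finite

We have produced a complete Boolean algebra with as many pairwise disjoint nonzero elements as it has ultrafilters. An infinite one cannot have that: joins of disjoint elements produce far more ultrafilters.

**Lemma 5** (Pospíšil). An infinite set of cardinality $\lambda$ carries at least $2^{2^\lambda}$ ultrafilters.

*Proof.* Let $|\Lambda|=\lambda$, and let $Q$ be the set of pairs $(s,T)$ with $s\subseteq\Lambda$ finite and $T$ a set of subsets of $s$. Since $\lambda$ is infinite and each finite $s$ admits finitely many $T$, $|Q|=\lambda$. For $A\subseteq\Lambda$ let $X_A=\{(s,T)\in Q:A\cap s\in T\}$. For each function $\varepsilon:2^\Lambda\to\{0,1\}$ on the set of subsets of $\Lambda$ consider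
$$\{X_A:\varepsilon(A)=1\}\cup\{Q\setminus X_A:\varepsilon(A)=0\}.$$
This family has the finite intersection property. Indeed, given distinct $A_1,\dots,A_m$, choose a finite $s$ such that the sets $A_k\cap s$ are distinct, and let $T=\{A_k\cap s:\varepsilon(A_k)=1\}$. Then $(s,T)\in X_{A_k}$ exactly when $\varepsilon(A_k)=1$. Extend each family to an ultrafilter on $Q$. If $\varepsilon(A)\ne\varepsilon'(A)$, one ultrafilter contains $X_A$ and the other its complement. So there are at least $2^{2^\lambda}$ ultrafilters on $Q$, and $|Q|=\lambda$. ∎

**Proposition 6.** $\mathfrak B$ is finite.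

*Proof.* Let $\Lambda$ be the set of ultrafilters of $\mathfrak B$, and suppose $\lambda=|\Lambda|$ is infinite. For $A\subseteq\Lambda$ put $e_A=\bigvee_{\mathcal U\in A}\mathfrak c_{\mathcal U}$, which exists because $\mathfrak B$ is complete. The law $a\wedge\bigvee b_i=\bigvee(a\wedge b_i)$ holds in every complete Boolean algebra, so with (8)
$$e_A\wedge e_{A'}=\bigvee_{\mathcal U\in A,\ \mathcal V\in A'}\mathfrak c_{\mathcal U}\wedge\mathfrak c_{\mathcal V}=e_{A\cap A'} ,$$
and $e_A\ne0$ if $A\ne\emptyset$. Let $\mathcal D$ be an ultrafilter on the set $\Lambda$. The family $\{e_A:A\in\mathcal D\}$ is closed under finite meets and omits $0$, so it extends to an ultrafilter of $\mathfrak B$. If $\mathcal D\ne\mathcal D'$, there is $A\in\mathcal D$ with $\Lambda\setminus A\in\mathcal D'$. As $e_A\wedge e_{\Lambda\setminus A}=0$, no ultrafilter of $\mathfrak B$ contains both, so the two extensions differ. By Lemma 5, $2^{2^\lambda}\le|\Lambda|=\lambda$, which is absurd.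

So $\Lambda$ is finite. The map $b\mapsto\{\mathcal U\in\Lambda:b\in\mathcal U\}$ is injective: if $b\ne b'$, one of $b\wedge\neg b'$, $b'\wedge\neg b$ is nonzero and lies in some ultrafilter. Hence $\mathfrak B$ is finite. ∎

## 6. Simple modules, essential socles and the Jacobson radical

Let $t\geq1$ be the number of atoms of the finite algebra $\mathfrak B$. Every ultrafilter is generated by an atom, so there are exactly $t$ of them. Write the primes $p_{\mathcal U}$ as $p_1,\dots,p_t$ and the corresponding $\mathfrak c_{\mathcal U}$ as $\mathfrak c_1,\dots,\mathfrak c_t$. These are $t$ pairwise disjoint nonzero elements, and each lies above at least one of the $t$ atoms. So each lies above exactly one atom and equals it: *$\mathfrak c_1,\dots,\mathfrak c_t$ are exactly the atoms.*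

**Step 5: simple modules correspond to the primes $p_i$.** *The aim is to identify the atoms with the simple modules.* For a simple right module $U$ the set $\{U\}$ is a down-set. Put
$$\mathfrak u(U)=\mathrm{ro}(\{U\})=\{X:\text{every nonzero cyclic submodule of }X\text{ contains a copy of }U\}.$$
It contains $U$, so it is nonzero and lies above some atom $\mathfrak c_i$. Then $S/p_i\in\mathfrak c_i\subseteq\mathfrak u(U)$, so $U$ embeds in $S/p_i$, and $\operatorname{ann}U=p_i$ by (8).

**(9)** *For each simple $U$ there is exactly one $i$ with $\operatorname{ann}U=p_i$, and for it $S/p_i\in\mathfrak c_i\subseteq\mathfrak u(U)$. If simple modules $U,U'$ have the same annihilator $p_i$, then $U\cong U'$.*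

*Proof.* Existence was just shown, and the index is unique because the $p_i$ are distinct. If $\operatorname{ann}U=\operatorname{ann}U'=p_i$, then $U\le S/p_i\in\mathfrak u(U')$. So $U$ contains a copy of $U'$, and $U\cong U'$. ∎

Each $S/p_j$ has a simple quotient $U$. Then $\operatorname{ann}U\supseteq p_j$ and $\operatorname{ann}U=p_i$ for some $i$, so $i=j$ by incomparability (7). Hence there are exactly $t$ simple right modules $U_1,\dots,U_t$ up to isomorphism, numbered so that $\operatorname{ann}U_i=p_i$. Put $\mathfrak u_i=\mathfrak u(U_i)$, so $\mathfrak c_i\subseteq\mathfrak u_i$. Each $\mathfrak u_i$ is an atom: if $\emptyset\neq\mathcal K\subseteq\mathfrak u_i$ with $\mathcal K\in\mathfrak B$, a member of $\mathcal K$ contains a copy of $U_i$, so $U_i\in\mathcal K$ and $\mathfrak u_i=\mathrm{ro}(\{U_i\})\subseteq\mathrm{ro}(\mathcal K)=\mathcal K$. Therefore $\mathfrak u_i=\mathfrak c_i$.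

**Step 6: every nonzero right $S$-module has nonzero, hence essential, socle.** *This is what lets socles control whole modules.* The join of the atoms is $1$, that is, $\mathrm{ro}(\mathfrak u_1\cup\dots\cup\mathfrak u_t)=\mathcal P$. So every nonzero cyclic module contains a nonzero cyclic module in some $\mathfrak u_i$, and hence a copy of $U_i$. Thus every nonzero module contains a simple one. Applied to all nonzero submodules, this says that the socle of any module is essential.

**Step 7: $S/p_i$ is simple Artinian.** *We need this to control $S$ modulo its radical.* Let $\mathfrak s\ne0$ be the right socle of $S/p_i$. It is an ideal of $S/p_i$, because left multiplications are right module endomorphisms and so preserve the socle. If $\mathfrak s\ne S/p_i$, then $(S/p_i)/\mathfrak s$ has a simple quotient $U$, and $\operatorname{ann}U$ contains the preimage of $\mathfrak s$, so it strictly contains $p_i$. But $\operatorname{ann}U$ is some $p_k$, contradicting incomparability. So the ring $S/p_i$ is semisimple, and being prime it is simple Artinian.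

Let $J$ be the Jacobson radical of $S$. It is the intersection of the annihilators of the simple modules, so $J=p_1\cap\dots\cap p_t$. The $p_i$ are distinct maximal ideals, so the Chinese remainder theorem gives $S/J\cong\prod S/p_i$, a semisimple ring.

**Step 8: $J$ is T-nilpotent.** *This replaces nilpotency, which we do not have yet.* The claim is: for $a_1,a_2,\ldots\in J$ some product $a_1a_2\cdots a_n$ is $0$. Consider the right Loewy series $0=S_0\subseteq S_1\subseteq\cdots$ of $S$, where $S_{\alpha+1}/S_\alpha=\operatorname{Soc}(S/S_\alpha)$ as right modules, with unions at limits. (For $\mathbb Q[x]/(x^2)$: $S_1=xS$, $S_2=S$.) By Step 6 the series grows strictly until it reaches $S$, so $S=S_\sigma$ for some ordinal $\sigma$. For $x\ne0$ let the height of $x$ be the least $\alpha$ with $x\in S_\alpha$. It is not $0$ and not a limit, so it is a successor $\beta+1$, and $xJ\subseteq S_\beta$ because $J$ kills semisimple modules. So the heights of $a_1,\ a_1a_2,\ a_1a_2a_3,\dots$ strictly decrease as long as the products are nonzero. A decreasing sequence of ordinals is finite, so the products reach $0$.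

**(10)** *If $V$ is a left $S$-module with $JV=V$, then $V=0$.*

*Proof.* Suppose $V\neq0$. As $JV\ne0$, there are $a_1\in J$, $v_1\in V$ with $a_1v_1\ne0$. Write $v_1\in JV$ as a finite sum of terms $bw$ with $b\in J$, $w\in V$. Some term has $a_1bw\ne0$; put $a_2=b$, $v_2=w$. Continuing, $a_1\cdots a_nv_n\ne0$ for all $n$, against Step 8. ∎

**(11)** *The prime ideals of $S$ are exactly $p_1,\dots,p_t$.*

*Proof.* Let $p$ be prime with $p\not\supseteq J$, and take $a\in J\setminus p$. If $b\notin p$, then $bSa\not\subseteq p$. So we find successively $r_1,r_2,\dots$ with $ar_1ar_2a\cdots r_na\notin p$ for all $n$. The elements $a,r_1a,r_2a,\dots$ lie in $J$ and their products never vanish, against Step 8. So $p\supseteq J\supseteq p_1p_2\cdots p_t$. Hence $p\supseteq p_i$ for some $i$, and $p=p_i$ because $p_i$ is maximal. ∎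

## 7. The right socle has finite length

What is still missing for Theorem A is that $\operatorname{Soc}(S_S)$ is not too wide. Let $H_i$ be the $U_i$-homogeneous component of the socle, so $\operatorname{Soc}(S_S)=\bigoplus_{i=1}^tH_i$. Let $D_i=\operatorname{End}(U_i)$, a division ring, and $V_i=\operatorname{Hom}_S(U_i,S)$. This is a left $S$-module by $(sv)(u)=s\,v(u)$ and a right $D_i$-vector space by composition, and the two actions commute. By (2) the simple module $U_i$ is isomorphic to a right ideal, so $V_i\ne0$. Moreover
$$H_i=\sum_{v\in V_i}v(U_i),\qquad \operatorname{ann}_S(V_i)=l(H_i).$$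
The width of $H_i$ is measured by $\dim(V_i)_{D_i}$. In the ring $K\oplus xK$ with $U=xK$ we have $D=\operatorname{End}(U)\cong K$, and $V$ consists of the maps $v_c:xb\mapsto xcb$, $c\in K$. So $\dim V_D=1$, while $av_c=v_{\sigma(a)c}$ makes $V$ an infinite-dimensional left $K$-space. The dimension over $D_i$ is what we must bound; the length of $V_i$ as a left $S$-module can be infinite.

**Step 9: one prime above $l(H_i)$.** *We locate the annihilator of $V_i$ relative to the primes.* First, $\mathfrak a_{\mathfrak u_i}=l(H_i)$. If $a\in\mathfrak a_{\mathfrak u_i}$ and $X\cong U_i$ is a right ideal, then $X\in\mathfrak u_i$, so $X\cap r(a)\neq0$, and $aX=0$ because $X$ is simple; hence $aH_i=0$. Conversely, every nonzero cyclic right ideal $X\in\mathfrak u_i$ contains a copy of $U_i$, which lies in $H_i$ and is killed by $l(H_i)$.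

Let $q_i=p_{\mathcal U_i}$, where $\mathcal U_i$ is the ultrafilter generated by the atom $\mathfrak u_i$. Then $\{q_1,\dots,q_t\}=\{p_1,\dots,p_t\}$. Since $\mathfrak u_i\in\mathcal U_i$ and $\mathfrak u_i\notin\mathcal U_j$ for $j\ne i$, (7) gives $l(H_i)\subseteq q_i$ and $l(H_i)\not\subseteq q_j$ for $j\ne i$. With (11):

**(12)** *$q_i$ is the only prime ideal containing $l(H_i)$.*

**Remark.** Do not expect $q_i=p_i$. Let $S$ be the $k$-algebra with basis $e_1,e_2,\alpha,\beta$, where $e_1,e_2$ are orthogonal idempotents with sum $1$, $\alpha=e_1\alpha e_2$, $\beta=e_2\beta e_1$, and all products of two elements of $\{\alpha,\beta\}$ are $0$. Then $e_1S=ke_1+k\alpha$, $e_2S=ke_2+k\beta$, $J=k\alpha+k\beta$. The simple modules are $U_1=e_1S/k\alpha\cong k\beta$ and $U_2=e_2S/k\beta\cong k\alpha$. The hypothesis holds. If $Y\subseteq J$, then $Y$ is one of $0,k\alpha,k\beta,J$, and $S/Y$ is a direct sum of one of $e_1S,U_1$ and one of $e_2S,U_2$, all isomorphic to right ideals. If $Y\not\subseteq J$, then $S/Y$ has simple or zero top, so by Nakayama it is a quotient of $e_1S$ or of $e_2S$, that is, one of $0,U_1,U_2,e_1S,e_2S$. Now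 $H_2=k\alpha$ and $l(H_2)=ke_2+k\alpha+k\beta=\operatorname{ann}U_1$. So $q_2=p_1$.

**Proposition 7.** $\dim(V_i)_{D_i}<\infty$ for each $i$.

*Proof.* Fix $i$, drop the index on $V,U,D$, and suppose $\dim V_D=\infty$. The plan: finite sets that detect finite-dimensional subspaces of $V$ give, by Lemma 4, a prime above $l(H_i)$ avoiding all of them; by (12) it is $q_i$; a simple quotient of $V$ then contradicts this.

*Detecting subspaces.* For a finite-dimensional subspace $W\subseteq V$ let $WU=\sum_{w\in W}w(U)\subseteq H_i$. By (1) choose a finite $F_W$ with $r(F_W)=WU\oplus\bigoplus_{j\ne i}H_j$. Then for $v\in V$: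
$$F_Wv=0\iff v(U)\subseteq r(F_W)\cap H_i=WU\iff v\in W .$$
The first equivalence uses $v(U)\subseteq H_i$, and the equality is the modular law, as $WU\subseteq H_i$. For the last equivalence only "$\Rightarrow$" needs proof. If $w$ runs over a basis of $W$, the simple modules $w(U)$ span $WU$, so $WU=\bigoplus_kw_k(U)$ for some of these basis elements $w_k$. Let $\pi_k$ be the projection to $w_k(U)$ and put $d_k=w_k^{-1}\pi_kv\in\operatorname{End}(U)=D$, where $w_k$ is viewed as an isomorphism $U\to w_k(U)$. Then $v=\sum\pi_kv=\sum w_kd_k\in W$.

*No product of the $F_W$ kills $V$.* For finite-dimensional subspaces $W_1,\dots,W_n$ let $N_n=\{v\in V:F_{W_1}\cdots F_{W_n}v=0\}$, with $N_0=0$. Each $N_n$ is a finite-dimensional subspace, by induction: $v\in N_n$ iff $fv\in N_{n-1}$ for all $f\in F_{W_n}$. So $N_n$ is the preimage of the finite-dimensional space $(N_{n-1})^{F_{W_n}}$ under the $D$-linear map $V\to V^{F_{W_n}}$, $v\mapsto(fv)_f$, whose kernel $W_n$ is finite-dimensional. Since $\dim V=\infty$, $N_n\ne V$. That is, no product set $F_{W_1}\cdots F_{W_n}$ ($n\ge0$; $\{1\}$ for $n=0$) lies in $\operatorname{ann}V=l(H_i)$.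

*The prime.* These product sets are finite and closed under products, so Lemma 4 with $I_0=l(H_i)$ gives a prime $p\supseteq l(H_i)$ with $F_W\not\subseteq p$ for all finite-dimensional $W$. By (12), $p=q_i$.

*The contradiction.* As $V\neq0$, (10) gives $V\ne JV$. So the nonzero semisimple left $S/J$-module $V/JV$ contains a simple left module $L$. The annihilator of a simple module is prime, and it contains $\operatorname{ann}V=l(H_i)$, so $\operatorname{ann}L=q_i$ by (12). As $S/q_i$ is simple Artinian (Step 7), $L$ is finite-dimensional over $\operatorname{End}(L)$. Let $\ell_1,\dots,\ell_n$ be a basis, lift them from $L\subseteq V/JV$ to $w_1,\dots,w_n\in V$, and let $W=\sum w_kD$. Each $f\in F_W$ kills all $w_k$, hence all $\ell_k$. Since $f$ acts $\operatorname{End}(L)$-linearly on $L$, it kills $L$. So $F_W\subseteq\operatorname{ann}L=q_i=p$, a contradiction. ∎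

Let $B$ be a finite basis of $V_i$. If $v=\sum_kw_kd_k$ with $w_k\in B$, $d_k\in D_i$, then $v(U_i)\subseteq\sum w_k(U_i)$. So $H_i=\sum_{w\in B}w(U_i)$ has finite length, and *$\operatorname{Soc}(S_S)$ has finite length.*

## 8. Descending chains of right ideals stop

*End of the proof of Theorem A.* Let $K_1\supseteq K_2\supseteq\cdots$ be right ideals and $K=\bigcap K_n$. The cyclic module $S/K$ embeds in some $S^m$, so $Z=\operatorname{Soc}(S/K)$ embeds in $\operatorname{Soc}(S_S)^m$ and has finite length by Section 7. By Step 6, $Z$ is essential in $S/K$. The submodules $(K_n/K)\cap Z$ of $Z$ form a descending chain with intersection $0$. The chain stabilizes because $Z$ has finite length, so $(K_n/K)\cap Z=0$ for some $n$. As $Z$ is essential, $K_n/K=0$, that is, $K_n=K$. Thus $S$ is right Artinian. ∎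

**With Lemma 1: if $R$ satisfies (TF), then its right quotient ring $S$ satisfies the minimum condition on right ideals.** Only cyclic $S$-modules were used. We now use all f.g. ones.

## 9. Finitely generated modules and quasi-Frobenius rings

We use the following facts.

* (Lam, *Lectures on Modules and Rings*, Thm. 15.1, and its left–right mirror image) $S$ is QF iff $S$ is right Noetherian and left self-injective. A QF ring is Artinian on both sides and satisfies $lr(L)=L$ for every left ideal $L$.
* (Faith–Walker) Over a QF ring every injective module is projective. Hence every module, being contained in its injective hull, embeds in a free module.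

**Example.** The ring $S=\mathbb Q[x]/(x^2)$ is QF. It is Noetherian, and for self-injectivity Baer's criterion asks only about maps $f:xS\to S$. As $xf(x)=f(x^2)=0$, we have $f(x)\in xS$, say $f(x)=xc$, so $f$ is multiplication by $c$ and extends to $S$.

*Proof of Theorem B.* "If" is Faith–Walker. For "only if", let every f.g. right $S$-module embed in a free module. By Theorem A, $S$ is right Artinian, hence right Noetherian (Hopkins–Levitzki). We show that $S$ is left self-injective.

**Step 10: maps from f.g. left ideals are right multiplications.** *This is where noncyclic modules $S^m/aS$ are needed.* Let $L=\sum_{k=1}^mSa_k$ and let $f:L\to S$ be left linear. Let $a=(a_k)$ and $c=(f(a_k))$ be columns in $S^m$. The f.g. right module $S^m/aS$ embeds in some $S^p$. The composite $S^m\to S^m/aS\to S^p$ is multiplication by a $p\times m$ matrix $B$ over $S$, so $aS=\{z\in S^m:Bz=0\}$. From $Ba=0$ and left linearity of $f$ we get $Bc=0$. So $c=ad$ for some $d\in S$. Thus $f(a_k)=a_kd$ for all $k$, and $f(y)=yd$ for all $y\in L$.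

**Step 11: arbitrary left ideals.** *The minimum condition just proved removes the finiteness restriction on $L$.* Let $f:L\to S$ be left linear. Since $S$ is right Artinian, we may choose a f.g. left ideal $L_0\subseteq L$ with $r(L_0)$ minimal among the right ideals $r(L')$, $L'\subseteq L$ f.g. Choose $d$ with $f(y)=yd$ on $L_0$. Let $y\in L$ and $L_1=L_0+Sy$. By Step 10, $f(z)=zd_1$ on $L_1$ for some $d_1$. On $L_0$ the two formulas agree, so $d-d_1\in r(L_0)$. By minimality $r(L_0)=r(L_1)$, so $f(y)=yd_1=yd$. Hence $f$ is right multiplication by $d$ on all of $L$. By Baer's criterion $S$ is left self-injective; being right Noetherian, it is QF. ∎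

In the ring $K\oplus xK$ of Section 2, which is not QF, one can see a f.g. module that does not embed. Take $a=(x,xt_1)$ as a column in $S^2$. If $(u,v)$ is a row with $ux+vxt_1=0$ and $u_0,v_0\in K$ are the $K$-components of $u,v$, then $\sigma(u_0)+\sigma(v_0)t_1=0$. So $u_0=v_0=0$, because $1,t_1$ are independent over $\sigma(K)$. Hence every matrix $B$ with $Ba=0$ has entries in $xK$ and kills $(xK)^2$, which is strictly larger than $aS=\{(xc,xt_1c):c\in K\}$. So $S^2/aS$ does not embed in a free module.

## 10. The quotient ring is two-sided

Theorem C claims that (TF) forces $S$ to be a left quotient ring as well. An example shows that this has content.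

**Example.** With $K,\sigma$ as in Section 2, let $R$ be the ring of polynomials $\sum y^ia_i$, $a_i\in K$, with $ay=y\sigma(a)$. The leading coefficient of a product of polynomials with leading terms $y^ma$ and $y^nb$ is $\sigma^n(a)b\neq0$, so $R$ is a domain. If $g$ has leading term $y^mb$, then $g\cdot y^kc$ has leading term $y^{m+k}\sigma^k(b)c$, so one can divide with remainder, $f=gq+h$. Hence all right ideals are principal, $R$ is a right Ore domain, and it has a right quotient ring $S$ that is a division ring. But $Ry\cap Ryt_1=0$: elements of $Ry$ have all coefficients in $\sigma(K)$, those of $Ryt_1$ have all coefficients in $\sigma(K)t_1$, and $t_1\notin\sigma(K)$. Put $s=y(yt_1)^{-1}\in S$. If $a\in R$ and $as=h\in R$, then $ay=hyt_1$, so $a=0$. In particular $s$ is not of the form $c^{-1}h$, and $S$ is not a left quotient ring. Moreover (TF) fails for $R$, with $M=R+sR$ as a witness: the proof below shows that for every $R$-map $\varphi:M\to R^n$ the entries $b$ of $\varphi(1)$ satisfy $bs\in R$, so here $\varphi(1)=0$.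

*Proof of Theorem C, "if".* Let $S$ be a QF two-sided quotient ring of $R$. Every f.g. right $S$-module embeds in a free module by Theorem B, so (TF) holds by Theorem 5.2. Here is why. A f.g. torsion-free $M$ embeds in $M\otimes_RS$, because the kernel of $M\to M\otimes_RS$ consists of torsion elements (standard for right quotient rings). Embed the f.g. module $M\otimes_RS$ in some $S^n$. The finitely many entries of the images of generators of $M$ have a common *left* denominator $c$, by the mirror image of the argument in Lemma 1. Left multiplication by $c$ is right linear and injective on $S^n$, and it carries the image of $M$ into $R^n$.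

*Proof of Theorem C, "only if".* Let $R$ satisfy (TF). By Lemma 1 and Theorem B, $S$ is QF. Regular elements of $R$ are units of $S$, so it remains to write each $s\in S$ as $c^{-1}r$ with $c,r\in R$, $c$ regular. Fix $s$ and let
$$I=\{a\in R:as\in R\},$$
a left ideal of $R$. We must find in $I$ a unit of $S$.

**Step 12: $SI=S$.** *The hypothesis, applied to one module, produces enough elements of $I$.* The right $R$-module $M=R+sR\subseteq S$ is f.g., and it is torsion-free because regular elements are units of $S$. Let $\varphi:M\to R^n$ be a monomorphism and $b=\varphi(1)=(b_1,\dots,b_n)$. Write $s=ud^{-1}$. Then $\varphi(s)d=\varphi(sd)=\varphi(u)=bu$, so $\varphi(s)=bud^{-1}=bs$ in $S^n$. As $\varphi(s)\in R^n$, all $b_i$ lie in $I$. If $bx=0$ with $x=ye^{-1}\in S$, then $\varphi(y)=by=0$, so $y=0$ and $x=0$. Hence $r(\sum Sb_i)=0$. Since $S$ is QF, $\sum Sb_i=lr(\sum Sb_i)=l(0)=S$. So $SI=S$.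

**Step 13: passing to $\bar S=S/J$.** *Units can be found modulo $J$, where everything is semisimple.* Let bars denote images in $\bar S=S/J$, a semisimple ring; let $n'$ be its length as a right module. From $\bar S\bar I=\bar S$ we get $\bar Ix\ne0$ for every $0\ne x\in\bar S$: otherwise $x\in\bar Sx=\bar S\bar Ix=0$. Every element of $\bar S$ is $\bar r\bar d^{-1}$ with $r,d\in R$, $d$ regular.

**(13)** *For $x\in\bar S$, $\bar Rx\bar S=\bar Sx\bar S$.*

*Proof.* For $d\in R$ regular, $\bar d\,\bar Rx\bar S\subseteq\bar Rx\bar S$ are right modules of the same finite length, because $\bar d$ is a unit, so they are equal. Hence $\bar Rx\bar S$ is stable under left multiplication by $\bar R$ and by all $\bar d^{-1}$, so under $\bar S$. ∎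

**Step 14: a unit of $\bar S$ in $\bar I$.** *We build it as a sum of $n'$ elements, one per simple summand of $\bar S$, each shrinking the common annihilator by one.* Write $\bar S=\bigoplus_{i=1}^{n'}E_i$ with simple right ideals $E_i$, and let $C_i=E_i\cap\bar R$, a right ideal of $\bar R$. If $0\ne e=\bar r\bar d^{-1}\in E_i$, then $0\neq\bar r=e\bar d\in C_i$. So $C_i\ne0$, and $C_i\bar S=E_i$ by simplicity. We construct $c_k\in C_k\cap\bar I$ for $k=1,\dots,n'$ such that
$$T_k:=\{x\in\bar S:c_1x=\dots=c_kx=0\}\quad\text{has length }n'-k ,$$
starting with $T_0=\bar S$.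

Suppose $c_1,\dots,c_k$ are found and $k<n'$. The map $x\mapsto(c_1x,\dots,c_kx)$ embeds $\bar S/T_k$ in $\bigoplus_{i\le k}E_i$. Both have length $k$, so $\bar S/T_k\cong\bigoplus_{i\le k}E_i$. Since $\bar S\cong T_k\oplus\bar S/T_k$, comparing multiplicities of simple modules gives $T_k\cong\bigoplus_{i>k}E_i$. Choose $x\in T_k$ with $x\bar S\cong E_{k+1}$, and by Step 13 choose $a\in\bar I$ with $ax\ne0$. Then $ax\bar S$ is a nonzero image of the simple module $x\bar S$, so $ax\bar S\cong E_{k+1}$. Hence $ax$ lies in the simple block $B$ of $\bar S$ (the minimal ideal) that contains $E_{k+1}$, and $\bar Sax\bar S=B$. By (13), $\bar Rax\bar S=B$. Using $C_{k+1}=C_{k+1}\bar R$ we get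
$$C_{k+1}ax\bar S=C_{k+1}\bar Rax\bar S=C_{k+1}B=C_{k+1}\bar SB=E_{k+1}B=E_{k+1}\ne0 .$$
So $cax\ne0$ for some $c\in C_{k+1}$. Put $c_{k+1}=ca$. It lies in $C_{k+1}$, which is a right ideal of $\bar R$, and in $\bar I$, which is a left ideal of $\bar R$. Left multiplication by $c_{k+1}$ maps $T_k$ into the simple module $E_{k+1}$, and $c_{k+1}x\ne0$, so the image is $E_{k+1}$ and the kernel $T_{k+1}$ has length $n'-k-1$.

Now let $\bar c=\sum_{k\le n'}c_k\in\bar I$. If $\bar cx=0$, then $\sum c_kx=0$ with $c_kx\in E_k$. The sum of the $E_k$ is direct, so all $c_kx=0$ and $x\in T_{n'}=0$. So left multiplication by $\bar c$ is an injective endomorphism of the finite length module $\bar S_{\bar S}$, hence bijective, and $\bar c$ is a unit of $\bar S$.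

**Step 15: lifting.** *We return from $\bar S$ to $S$.* Lift $\bar c$ to $c\in I$. It is a unit modulo $J$, hence a unit of $S$. It lies in $R$, so it is regular in $R$. Since $c\in I$, $cs\in R$, and $s=c^{-1}(cs)$. So $S$ is also a left quotient ring of $R$. ∎
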